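# Dependent choice for classes: $\mathrm{DC}_\omega$ without $\mathrm{DC}_{\omega_1}$ over Kelley–Morse set theory with the Choice Scheme

## 1. Dependent choices of length $\omega+\omega$

We work in second-order set theory. A model is a triple $\mathscr V=(V,\in,\mathcal C)$, where $V$ is the collection of sets, $\mathcal C$ is the collection of classes (each class is a sub-collection of $V$), and $\in$ is membership between sets and between sets and classes. The basic axioms are ZFC for sets; extensionality for classes; class replacement (every class function restricted to a set is a set); and global well-order (there is a class well-ordering of $V$). A second-order formula may quantify over sets and over classes. It is first-order if it has no class quantifiers; class parameters are allowed.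

**Definition (KM).** Kelley–Morse set theory KM consists of the basic axioms together with full comprehension: for every second-order formula $\varphi(x,A)$, possibly with class quantifiers, $\{x:\varphi(x,A)\}$ is a class.

Classes cannot be members of anything, so a sequence of classes must be coded by one class. For a class $Y$ and a set $x$ write $Y_x=\{y:(x,y)\in Y\}$. If $Z\subseteq\alpha\times V$, then $Z$ codes $\langle Z_\eta:\eta<\alpha\rangle$, and $Z\upharpoonright\xi=Z\cap(\xi\times V)$ codes $\langle Z_\eta:\eta<\xi\rangle$. For instance, $Z=(\{0\}\times A)\cup(\{1\}\times B)$ has $Z_0=A$, $Z_1=B$ and $Z\upharpoonright1=\{0\}\times A$.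

**Definition (CC).** The Choice Scheme says, for every second-order $\varphi(x,X,A)$: if for every set $x$ there is a class $X$ with $\varphi(x,X,A)$, then there is a class $Y$ such that $\varphi(x,Y_x,A)$ holds for every set $x$.

**Definition ($\mathrm{DC}_\alpha$).** For an ordinal $\alpha$, $\mathrm{DC}_\alpha$ is the following scheme, for every second-order $\varphi(X,Y,A)$. If for every class $X$ there is a class $Y$ with $\varphi(X,Y,A)$ (we say $\varphi(\cdot,\cdot,A)$ is *total*), then there is a class $Z\subseteq\alpha\times V$ such that $\varphi(Z\upharpoonright\xi,Z_\xi,A)$ holds for every $\xi<\alpha$. $\mathrm{DC}_{\mathrm{Ord}}$ is the same scheme with $Z\subseteq\mathrm{Ord}\times V$; in a model whose sets are $V_\kappa$ it is also written $\mathrm{DC}_\kappa$.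

So CC makes many choices of classes that do not depend on each other, while $\mathrm{DC}_\alpha$ makes $\alpha$ choices, each depending on all earlier ones.

Short lengths are free. $\mathrm{DC}_0$ holds with $Z=\emptyset$. For $\mathrm{DC}_1$ take $Y$ with $\varphi(\emptyset,Y,A)$ and put $Z=\{0\}\times Y$. For $\mathrm{DC}_2$ take in addition $Y'$ with $\varphi(Z,Y',A)$ and add $\{1\}\times Y'$. Length $\omega$ is different: this procedure would need infinitely many choices of *classes*, and the global well-order only chooses among sets. As background we use a known result: assuming an inaccessible cardinal, there is a model of $\mathrm{KM}+\mathrm{CC}$ in which $\mathrm{DC}_\omega$ fails (see "Jensen forcing at an inaccessible and a model of Kelley–Morse satisfying CC but not $\mathrm{DC}_\omega$", which is also the source of the problem of this lecture).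

Suppose now that we are *given* $\mathrm{DC}_\omega$. Do longer dependent choices follow? The first case to try is $\omega+\omega$, and there the answer is easy: choose $\omega$ times, then use the result as a parameter and choose $\omega$ more times. One technical point must be handled. In the second round, the relation must read off from a class $U$ how many choices have been made, and empty sections hide this: the class $\emptyset$ codes both the empty sequence and $\langle\emptyset,\emptyset\rangle$. So we mark each entry.

**Definition (coded sequences).** For a class $W$ let $W^+=\{(0,0)\}\cup(\{1\}\times W)$. It is never empty, and $W=(W^+)_1$. A class $U$ is a *coded sequence of length $\xi$* if $U\subseteq\xi\times V$ and each $U_\eta$ ($\eta<\xi$) has the form $W^+$. Then $\xi$ is determined by $U$ (we have $U_\eta\neq\emptyset$ exactly for $\eta<\xi$), and so is the decoded sequence $\langle W_\eta:\eta<\xi\rangle$, where $W_\eta=(U_\eta)_1$.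

Fix a total $\varphi(\cdot,\cdot,A)$. Call $X\subseteq\beta\times V$ *good of length $\beta$* if $\varphi(X\upharpoonright\xi,X_\xi,A)$ holds for all $\xi<\beta$. Then $\mathrm{DC}_\beta$ for $\varphi$ says that a good class of length $\beta$ exists.

**Lemma 1 (extension).** In KM, assume $\mathrm{DC}_\delta$. Then every good $X$ of length $\beta$ extends to a good $X'$ of length $\beta+\delta$, meaning $X'\upharpoonright\beta=X$.

**Proof.** Apply $\mathrm{DC}_\delta$, with parameters $X,A,\beta$, to the relation $\varphi'(U,Y)$: "if $U$ is a coded sequence, decoded as $\langle W_\eta:\eta<\xi\rangle$, then $Y=W^+$ for some $W$ with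
$$\varphi\Big(X\cup\bigcup_{\eta<\xi}\{\beta+\eta\}\times W_\eta,\;W,\;A\Big)."$$
It is total because $\varphi$ is. Let $Z\subseteq\delta\times V$ be a solution. By induction on $\xi\le\delta$, $Z\upharpoonright\xi$ is a coded sequence of length $\xi$: if all $Z_\eta$ with $\eta<\xi$ have the form $W_\eta^+$, then $Z\upharpoonright\xi$ is a coded sequence of length $\xi$, so for $\xi<\delta$ the relation $\varphi'(Z\upharpoonright\xi,Z_\xi)$ gives $Z_\xi=W_\xi^+$ with $\varphi(X\cup\bigcup_{\eta<\xi}\{\beta+\eta\}\times W_\eta,W_\xi,A)$. Put $X'=X\cup\bigcup_{\eta<\delta}\{\beta+\eta\}\times W_\eta$. For $\xi<\beta$ we have $X'\upharpoonright\xi=X\upharpoonright\xi$ and $X'_\xi=X_\xi$. For $\xi=\beta+\eta$ we have $X'\upharpoonright\xi=X\cup\bigcup_{\eta'<\eta}\{\beta+\eta'\}\times W_{\eta'}$ and $X'_\xi=W_\eta$. So $X'$ is good of length $\beta+\delta$. $\square$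

**Proposition 2.** $\mathrm{KM}+\mathrm{DC}_\omega$ proves $\mathrm{DC}_{\omega+\omega}$.

**Proof.** Let $\varphi$ be total. $\mathrm{DC}_\omega$ gives a good class of length $\omega$, and Lemma 1 with $\beta=\delta=\omega$ extends it to length $\omega+\omega$. $\square$

What changes at $\omega_1$? The length $\omega+\omega$ was cut into a short sequence of short blocks. A sequence of length $\omega_1$ cannot be cut into countably many countable blocks. So we ask: **is it consistent that there is a model of $\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\omega$ in which $\mathrm{DC}_{\omega_1}$ fails?** We shall see that the answer is yes, assuming the consistency of an inaccessible cardinal.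

## 2. Only an infinite regular cardinal can be the first failure

Here is everything to be proved.

**Theorem 3.** Assume ZFC, let $\kappa$ be inaccessible and let $\lambda\le\kappa$ be an infinite regular cardinal. In a $<\kappa$-closed forcing extension $V[G]$ there is a symmetric submodel $N\models\mathrm{ZF}$, $V\subseteq N\subseteq V[G]$, such that $M=(V_\kappa,\in,\mathcal C)$ with $\mathcal C=P(V_\kappa)^N$ satisfies $\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\nu$ for every $\nu<\lambda$, while $\mathrm{DC}_\lambda$ fails in $M$ for a formula $\varphi(X,Y,A)$ without class quantifiers.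

**Consequence.** Take $\lambda=\omega_1$. Then $M\models\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\omega+\neg\mathrm{DC}_{\omega_1}$; note $\omega_1^M=\omega_1$, since the sets of $M$ are $V_\kappa$. As $M$ is a set in $V[G]$, the statement $\mathrm{Con}(\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\omega+\neg\mathrm{DC}_{\omega_1})$ holds in $V[G]$. It is arithmetical, so it holds in $V$. Thus ZFC + "there is an inaccessible cardinal" proves this consistency statement, and the question has a positive answer, with a first-order failing instance. With $\lambda=\omega$ one gets the background result.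

**Theorem 4.** KM proves, as schemes: (a) $\mathrm{DC}_\alpha\Rightarrow\mathrm{DC}_\beta$ for $\beta\le\alpha$; (b) if an ordinal $\alpha$ is not an infinite regular cardinal and $\mathrm{DC}_\beta$ holds for all $\beta<\alpha$, then $\mathrm{DC}_\alpha$ holds. (c) If $\mathrm{DC}_\lambda$ ($\lambda$ infinite) fails for a formula with a class parameter, it fails for a formula whose only parameter is the ordinal $\lambda$ (none if $\lambda$ is definable, e.g. $\omega_1$, or if $\lambda=\mathrm{Ord}$).

**Corollary 5.** For a KM-model with sets $V_\kappa$, $\kappa$ inaccessible, the set $\{\alpha\le\kappa:\mathrm{DC}_\alpha\text{ holds}\}$ is either $[0,\kappa]$ or $[0,\lambda)$ for an infinite regular $\lambda\le\kappa$. Every such $\lambda$ occurs for a model of $\mathrm{KM}+\mathrm{CC}$ with the same sets $V_\kappa$ (in a forcing extension), with a first-order failure at $\lambda$. The case $[0,\kappa]$ occurs too. In particular $\mathrm{DC}_\omega$ gives $\mathrm{DC}_\alpha$ for all $\alpha<\omega_1$.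

We prove Theorem 4 now, since it continues the block argument.

**Proof of (a).** Replace a solution $Z$ of length $\alpha$ by $Z\cap(\beta\times V)$. For $\xi<\beta$, neither $Z\upharpoonright\xi$ nor $Z_\xi$ changes.

**Proof of (b).** Let $\varphi(\cdot,\cdot,A)$ be total. If $\alpha=0$ there is nothing to do. If $\alpha=\beta+1$, take a good $Z$ of length $\beta$, take $Y$ with $\varphi(Z,Y,A)$, and pass to $Z\cup(\{\beta\}\times Y)$. Otherwise $\alpha$ is a limit and not a regular cardinal, so $\mu=\mathrm{cf}(\alpha)<\alpha$. Let $\langle\alpha_\xi:\xi\le\mu\rangle$ be strictly increasing and continuous with $\alpha_0=0$, $\alpha_\mu=\alpha$.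

First, if $\beta\le\gamma<\alpha$, then every good class of length $\beta$ extends to one of length $\gamma$: write $\gamma=\beta+\delta$; then $\delta\le\gamma<\alpha$, so $\mathrm{DC}_\delta$ is available and Lemma 1 applies.

We choose the blocks by $\mathrm{DC}_\mu$, which is available since $\mu<\alpha$. Let $\psi(U,Y)$ say: "if $U$ is a coded sequence of length $\xi<\mu$, decoded as $\langle X^\eta:\eta<\xi\rangle$, where $X^\eta$ is good of length $\alpha_{\eta+1}$ and $X^{\eta'}\upharpoonright\alpha_{\eta+1}=X^\eta$ for $\eta<\eta'<\xi$, then $Y=W^+$ with $W$ good of length $\alpha_{\xi+1}$ and $W\upharpoonright\alpha_{\eta+1}=X^\eta$ for all $\eta<\xi$".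

The relation $\psi$ is total. Indeed, let $U$ satisfy the hypothesis. Then $X=\bigcup_{\eta<\xi}X^\eta$ is good of length $\alpha_\xi$: it is empty if $\xi=0$; it is $X^\zeta$ if $\xi=\zeta+1$; and if $\xi$ is a limit, then $\alpha_\xi=\sup_{\eta<\xi}\alpha_{\eta+1}$ by continuity, and $X\upharpoonright\alpha_{\eta+1}=X^\eta$ for each $\eta<\xi$ by coherence, so each $\sigma<\alpha_\xi$ inherits its requirement from some $X^\eta$. Since $\xi+1<\mu$, we have $\alpha_{\xi+1}<\alpha$, and $X$ extends to a good class of length $\alpha_{\xi+1}$.

By induction on $\xi<\mu$, a solution of $\psi$ of length $\mu$ satisfies the hypothesis of $\psi$ at every $\xi$. So it decodes to a coherent sequence of good classes of lengths $\alpha_{\xi+1}$, whose union is good of length $\alpha$.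

**Proof of (c).** The idea is to let the first choice pick a bad parameter. Let $\mathrm{DC}_\lambda$ fail for $\varphi(X,Y,A_0)$. Call $A$ *bad* if $\varphi(\cdot,\cdot,A)$ is total but there is no $Z\subseteq\lambda\times V$ with $\varphi(Z\upharpoonright\xi,Z_\xi,A)$ for all $\xi<\lambda$. Let $\varphi'(U,Y)$ say: if $U=\emptyset$, then $Y=A^+$ for some bad $A$; if $U$ is a coded sequence of length $\xi\ge1$, decoded as $\langle W_\eta:\eta<\xi\rangle$, with $W_0$ bad, then $Y=W^+$ for some $W$ with
$$\varphi\Big(\bigcup_{1+\eta<\xi}\{\eta\}\times W_{1+\eta},\;W,\;W_0\Big);$$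
in all other cases there is no requirement on $Y$. This is total, because $A_0$ is bad and because $\varphi(\cdot,\cdot,W_0)$ is total when $W_0$ is bad. By induction, a solution of length $\lambda$ is a coded sequence $\langle W_\eta:\eta<\lambda\rangle$ with $W_0$ bad. Let $Z'=\bigcup_{\eta<\lambda}\{\eta\}\times W_{1+\eta}$, which makes sense because $1+\lambda=\lambda$. For $\zeta<\lambda$ the requirement at $\xi=1+\zeta<\lambda$ reads $\varphi(Z'\upharpoonright\zeta,Z'_\zeta,W_0)$. So $Z'$ is a solution for $W_0$, contradicting that $W_0$ is bad. The only parameter of $\varphi'$ is $\lambda$. $\square$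

For an infinite regular $\alpha$ the block argument of (b) has $\mu=\alpha$, so it asks for $\mathrm{DC}_\alpha$ in order to prove $\mathrm{DC}_\alpha$. Theorem 3 says that nothing can replace it. The rest of the lecture builds the model.

## 3. A tree of classes that has no visible $\lambda$-chain

Fix $V\models\mathrm{ZFC}$, $\kappa$ inaccessible and $\lambda\le\kappa$ infinite regular. Since $\kappa$ is a regular strong limit, $\kappa^{<\kappa}=\kappa$.

The obvious model is $(V_\kappa,\in,P(V_\kappa))$. There everything holds: KM is routine, and CC and all $\mathrm{DC}_\alpha$, $\alpha\le\kappa$, follow from AC outside (choose a class for each $x\in V_\kappa$, or choose recursively along $\alpha$; the result is again a subset of $V_\kappa$). So we must discard classes: enough that some tree-like relation loses its long chains, and few enough that $\kappa$ independent choices can still be made.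

**The index tree.** Let $I$ be the set of all sequences $s\in(\kappa^+)^{\beta+1}$ with $\beta+1<\lambda$, ordered by $\subsetneq$. "Downward closed" means downward closed in $I$. A *$\lambda$-chain* is a set of elements of $I$ of order type $\lambda$ under $\subsetneq$.

For $\lambda=\omega$ these are the nonempty finite sequences from $\kappa^+$, and an $\omega$-chain is an infinite branch. In general, write $0^{\beta+1}$ for the constant sequence $0$ of length $\beta+1$; then $\{0^{\beta+1}:\beta+1<\lambda\}$ is a $\lambda$-chain. Two features matter. A strictly increasing sequence of fewer than $\lambda$ elements of $I$ has a strict upper bound: the union $s$ has length $<\lambda$ because $\lambda$ is regular, and $s^\frown0\in I$. And $\lambda$-chains exist. The plan is to attach to each $i\in I$ a generic class $b_i$, and to keep enough of these classes that "find a larger $b_i$" is always possible, while no $\lambda$-chain of them is coded by a class.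

The model must also *see* the order of the $b_i$. The set of pairs $(b_i,b_j)$ with $i\subsetneq j$ is a collection of pairs of classes, so it cannot serve as a parameter; only a subset of $V_\kappa$ can. So the forcing adds a tree $T\subseteq\kappa^{<\kappa}$ whose branches of length $\kappa$ are exactly the $b_i$, together with a set $A$ of pairs of nodes such that $i\subsetneq j$ can be read off from whether $(b_i\upharpoonright\beta,b_j\upharpoonright\beta)\in A$ for all large $\beta$.

**Symmetric extensions, recalled.** Let $\mathbb P$ be a forcing with top element $1$, and $\mathcal G$ a group acting on $\mathbb P$ by automorphisms. It acts on names by $\pi\dot x=\{(\pi\dot y,\pi p):(\dot y,p)\in\dot x\}$, and fixes all names $\check x$. A *normal filter* $\mathcal F$ is a nonempty set of subgroups of $\mathcal G$ that is closed under larger subgroups, finite intersections and conjugation. A name is symmetric if its stabilizer is in $\mathcal F$. HS is the class of hereditarily symmetric names, and $N=\{\dot x_G:\dot x\in\mathrm{HS}\}$. By the standard theory (Jech, *The Axiom of Choice*, Ch. 5; *Set Theory*,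 Ch. 15), $V\subseteq N\subseteq V[G]$ and $N\models\mathrm{ZF}$. Write $p\Vdash_{\mathrm{HS}}\psi(\dot x)$ if every generic $G\ni p$ gives $N\models\psi(\dot x_G)$. For each formula $\psi$ this is definable in $V$; every true statement of $N$ is forced in this sense by some $p\in G$; and
$$p\Vdash_{\mathrm{HS}}\psi(\dot x)\iff\pi p\Vdash_{\mathrm{HS}}\psi(\pi\dot x)\qquad(\pi\in\mathcal G).\tag{1}$$

**Example.** Add reals $a_n$ ($n<\omega$) by finite conditions, let $\mathcal G$ be the permutations of $\omega$, and let $\mathcal F$ be generated by the groups fixing a finite $E\subseteq\omega$ pointwise. Then $\{a_n:n<\omega\}\in N$, but $N$ has no injection $f$ of $\omega$ into it. Otherwise let $E$ be a finite set whose pointwise stabilizer fixes a name $\dot f$; there is $m$ with $f(m)=a_n$, $n\notin E$, and some $p\Vdash_{\mathrm{HS}}\dot f(m)=\dot a_n$ with $p\in G$. Let $\pi$ swap $n$ with some $n'\ne n$ outside $E$ and outside the finitely many coordinates mentioned in $p$. Then $p$ and $\pi p$ are compatible, and $\pi p\Vdash_{\mathrm{HS}}\dot f(m)=\dot a_{n'}$, which is impossible, since $a_n\ne a_{n'}$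 is forced. Our argument for the failure of $\mathrm{DC}_\lambda$ will have exactly this form.

## 4. Forcing a tree with prescribed branches

**Definition ($\mathbb P$).** $\mathbb P$ has a top element $1$ and otherwise consists of $p=(\alpha_p,D_p,f_p,A_p)$ where

* $\alpha_p<\kappa$, $\emptyset\ne D_p\subseteq I$, $|D_p|<\kappa$, and $f_p:D_p\to\kappa^{\alpha_p}$ is injective;
* with $T_p=\{f_p(i)\upharpoonright\beta:i\in D_p,\ \beta\le\alpha_p\}$, $A_p$ is a set of pairs of elements of $T_p$ of equal length;
* for $i,j\in D_p$: $(f_p(i),f_p(j))\in A_p\iff i\subsetneq j$.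

Let $q\le p$ iff $\alpha_q\ge\alpha_p$; $D_q\supseteq D_p$; $f_q(i)\upharpoonright\alpha_p=f_p(i)$ for $i\in D_p$; $T_q\cap\kappa^{\le\alpha_p}=T_p$; $A_q$ restricted to sequences of length $\le\alpha_p$ is $A_p$; and for all $i,j\in D_p$ and $\alpha_p\le\beta\le\alpha_q$,
$$(f_q(i)\upharpoonright\beta,f_q(j)\upharpoonright\beta)\in A_q\iff i\subsetneq j.\tag{2}$$

So $p$ fixes the tree up to level $\alpha_p$, promises through which top node $b_i$ will pass for $i\in D_p$, and promises that from level $\alpha_p$ on, $A$ tells the truth about these $i,j$.

**Example.** Let $i=\langle0\rangle$, $j=\langle0,5\rangle$, $l=\langle7\rangle$. Let $\alpha_p=1$, $D_p=\{i,j\}$, $f_p(i)=\langle0\rangle$, $f_p(j)=\langle1\rangle$, $A_p=\{(\langle0\rangle,\langle1\rangle)\}$. This is a condition, since $i\subsetneq j$ is the only relation between $i$ and $j$. Now add $l$ on top of the node of $i$: let $\alpha_q=2$, $f_q(i)=\langle0,0\rangle$, $f_q(j)=\langle1,1\rangle$, $f_q(l)=\langle0,2\rangle$, $A_q=A_p\cup\{(\langle0,0\rangle,\langle1,1\rangle)\}$. Then $q\le p$. At level 1 the pair of nodes below $l$ and $j$ is in $A_q$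 although $l\not\subsetneq j$, but this breaks no promise: for $l$ the truth is promised only from level 2 on. This freedom is what will make conditions easy to amalgamate.

*The relation is a partial order.* Reflexivity is clear. For transitivity let $r\le q\le p$. Clause (2) for $(r,p)$ at $\beta\le\alpha_q$ follows from that for $(q,p)$, since $f_r(i)\upharpoonright\alpha_q=f_q(i)$ for $i\in D_p$ and $A_r,A_q$ agree on lengths $\le\alpha_q$; at $\beta\ge\alpha_q$ it follows from that for $(r,q)$, since $D_p\subseteq D_q$. The other clauses are immediate. Moreover,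
$$\text{if } q\le p\ne1 \text{ and } \alpha_q=\alpha_p,\text{ then } q=p.\tag{3}$$
Indeed $f_q\supseteq f_p$, and $T_q=T_p$ gives $f_q[D_q]=f_p[D_p]$; as $f_q$ is injective, $D_q=D_p$, and then $A_q=A_p$. By (3) the relation is also antisymmetric.

**Lemma 6 (closure).** $\mathbb P$ is $<\kappa$-closed. For a decreasing sequence of conditions $\ne1$ that is not eventually constant, there is a lower bound with $D=\bigcup_\xi D_{p_\xi}$ and height $\sup_\xi\alpha_{p_\xi}$.

**Proof.** Let $\langle p_\xi:\xi<\delta\rangle$ be decreasing, $\delta<\kappa$ a limit. If it is eventually constant there is nothing to do; otherwise drop the initial $1$'s. By (3), $\alpha:=\sup_\xi\alpha_{p_\xi}$ exceeds every $\alpha_{p_\xi}$, and $\alpha<\kappa$ by regularity. Put $D=\bigcup_\xi D_{p_\xi}$, which has size $<\kappa$, put $f(i)=\bigcup\{f_{p_\xi}(i):i\in D_{p_\xi}\}\in\kappa^\alpha$ and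
$$A'=\bigcup_\xi A_{p_\xi}\cup\{(f(i),f(j)):i\subsetneq j\text{ in }D\}.$$
We check that $(\alpha,D,f,A')$ is a condition below all $p_\xi$.

The map $f$ is injective: given $i\ne j$ in $D$, both lie in some $D_{p_\xi}$, and $f_{p_\xi}$ is injective. Let $T'$ be the tree of $f$. If $i\in D$ and $\beta\le\alpha_{p_\xi}$, choose $\eta\ge\xi$ with $i\in D_{p_\eta}$; then $f(i)\upharpoonright\beta=f_{p_\eta}(i)\upharpoonright\beta\in T_{p_\eta}\cap\kappa^{\le\alpha_{p_\xi}}=T_{p_\xi}$. So $T'\cap\kappa^{\le\alpha_{p_\xi}}=T_{p_\xi}$. The new pairs have length $\alpha$, and $A_{p_\eta}$ on lengths $\le\alpha_{p_\xi}$ is $A_{p_\xi}$ for $\eta\ge\xi$, while $A_{p_\eta}\subseteq A_{p_\xi}$ for $\eta\le\xi$. So $A'$ on lengths $\le\alpha_{p_\xi}$ is $A_{p_\xi}$. At length $\alpha$ the only pairs are the added ones, and $f$ is injective, so $(f(i),f(j))\in A'\iff i\subsetneq j$. Finally, for $i,j\in D_{p_\xi}$, clause (2) at a level $\beta<\alpha$ comes from some $p_\eta\le p_\xi$ with $\alpha_{p_\eta}\ge\beta$, and at $\beta=\alpha$ from what was just said. $\square$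

**Lemma 7 (one-step extension and density).** Let $p\ne1$, $D_p\subseteq D\subseteq I$, $|D|<\kappa$, let $g:D\to f_p[D_p]$ extend $f_p$, and let $c:D\to\kappa$ be injective. Then $q=(\alpha_p+1,D,f_q,A_q)$ with $f_q(i)=g(i)^\frown c(i)$ and $A_q=A_p\cup\{(f_q(i),f_q(j)):i\subsetneq j\text{ in }D\}$ is a condition and $q\le p$. Consequently, for $i\in I$ and $\gamma<\kappa$ the set of $p$ with $i\in D_p$ and $\alpha_p\ge\gamma$ is dense.

**Proof.** $f_q$ is injective because $c$ is. Since $g$ has the same range as $f_p$, $T_q\cap\kappa^{\le\alpha_p}=T_p$; and $A_q$ on lengths $\le\alpha_p$ is $A_p$. The third condition on $q$ holds by definition of $A_q$ and injectivity of $f_q$. Clause (2) at $\beta=\alpha_p$ is the third condition on $p$, because $g(i)=f_p(i)$ for $i\in D_p$; at $\beta=\alpha_p+1$ it is the third condition on $q$.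

For density: below $1$ there is the condition $(0,\{i\},\{(i,\emptyset)\},\emptyset)$. If $p\ne1$, use $D=D_p\cup\{i\}$, with any value $g(i)\in f_p[D_p]$ if $i\notin D_p$. Then iterate with $D=D_p$, $g=f_p$, taking lower bounds from Lemma 6 at limits, until the height is at least $\gamma$. $\square$

**Lemma 8 (amalgamation).** Let $p,p'\ne1$. If $\alpha_p=\alpha_{p'}$, $f_p[D_p]=f_{p'}[D_{p'}]$, $A_p=A_{p'}$, and $f_p,f_{p'}$ agree on $D_p\cap D_{p'}$, then $p,p'$ are compatible.

**Proof.** Apply Lemma 7 with $D=D_p\cup D_{p'}$, $g=f_p\cup f_{p'}$ and some injective $c$. The resulting $q$ is the same computed from $p$ or from $p'$, since $A_p=A_{p'}$ and the ranges agree. So it is below both. $\square$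

Nothing is assumed about the order in $I$ between $D_p$ and $D_{p'}$; the new level records it correctly.

**Lemma 9 (chain condition).** $\mathbb P$ has the $\kappa^+$-c.c.

**Proof.** Let $\kappa^+$ distinct conditions $\ne1$ be given. For each $D$ there are at most $\kappa$ conditions with $D_p=D$: there are $\kappa$ heights, $\kappa^{<\kappa}=\kappa$ maps $f_p$, and at most $2^{<\kappa}=\kappa$ sets $A_p$, because $|T_p|<\kappa$. So we may assume that the $D_p$ are distinct. By the $\Delta$-system lemma (for $\kappa^+$ sets of size $<\kappa$, using $\kappa^{<\kappa}=\kappa$) we may assume that they form a $\Delta$-system with root $r$. There are only $\kappa$ possibilities for $(\alpha_p,f_p[D_p],A_p,f_p\upharpoonright r)$, so two of the conditions agree on these. Their domains meet exactly in $r$, so Lemma 8 makes them compatible. $\square$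

Let $G$ be $\mathbb P$-generic. By Lemma 6, $V[G]$ has no new $<\kappa$-sequences of elements of $V$. Hence $V_\kappa^{V[G]}=V_\kappa$ (by induction on rank, a new subset of some $V_\alpha$, $\alpha<\kappa$, would be a new $<\kappa$-sequence), and $\kappa,\lambda$ remain regular cardinals.

## 5. The branches of $T$ in $V[G]$

In $V[G]$ let $T=\bigcup_{p\in G}T_p$, $A=\bigcup_{p\in G}A_p$, $b_i=\bigcup\{f_p(i):p\in G,\ i\in D_p\}$, with unions over $p\ne1$. Then $T,A\subseteq V_\kappa$, and $b_i:\kappa\to\kappa$ by density. If $1\ne p\in G$, then
$$T\cap\kappa^{\le\alpha_p}=T_p,\qquad A\text{ on lengths}\le\alpha_p\text{ is }A_p,\tag{4}$$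
since any $q\in G$ has a common extension in $G$ with $p$. For $i\ne j$ some $p\in G$ has $i,j\in D_p$, and $f_p$ is injective; so $1\Vdash\dot b_i\ne\dot b_j$.

For functions $x,y$ on $\kappa$ write $x\lhd y$ iff there is $\beta_0$ such that $(x\upharpoonright\beta,y\upharpoonright\beta)\in A$ for all $\beta\ge\beta_0$.

**Lemma 10.** $b_i\lhd b_j\iff i\subsetneq j$.

**Proof.** Take $p\in G$ with $i,j\in D_p$. Let $\beta\ge\alpha_p$, and choose $q\le p$ in $G$ with $\alpha_q\ge\beta$. By (2) for $(q,p)$ and (4) for $q$, $(b_i\upharpoonright\beta,b_j\upharpoonright\beta)\in A\iff i\subsetneq j$. So the pairs of restrictions are in $A$ for all $\beta\ge\alpha_p$, or for none. $\square$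

Call $b:\kappa\to\kappa$ a *cofinal branch* of $T$ if $b\upharpoonright\beta\in T$ for all $\beta<\kappa$. The next lemma guarantees that the property "is a cofinal branch of $T$", which $M$ can express, singles out exactly the $b_i$.

**Lemma 11.** In $V[G]$, the cofinal branches of $T$ are exactly the $b_i$, $i\in I$.

**Proof.** Each $b_i$ is one. Suppose $p_0\ne1$ forces that $\dot b$ is a cofinal branch different from all $b_i$. We kill $\dot b$ at a limit level: at the height of a limit condition the tree has only the nodes $f(i)$, and we arrange that $\dot b$ avoids all of them.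

Build $p_0\ge p_1\ge\cdots$ as follows. Given $p_n$, it is forced that for each $i\in D_{p_n}$ the functions $\dot b$ and $\dot b_i$ differ at some ordinal below $\kappa$. Since $|D_{p_n}|<\kappa$ and $\kappa$ stays regular, some $\gamma<\kappa$ works for all these $i$. Also $\dot b\upharpoonright\gamma\in V$. So some $p_{n+1}\le p_n$ decides an ordinal $\gamma_n\ge\alpha_{p_n}$ and a value $c_n=\dot b\upharpoonright\gamma_n$, with
$$p_{n+1}\Vdash\dot b\upharpoonright\gamma_n\ne\dot b_i\upharpoonright\gamma_n\text{ for all }i\in D_{p_n},\qquad\alpha_{p_{n+1}}>\gamma_n.$$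
Let $p_\omega$ be the lower bound from Lemma 6. Its height is $\alpha=\sup_n\alpha_{p_n}=\sup_n\gamma_n$ and its domain is $\bigcup_nD_{p_n}$. Put $c=\bigcup_nc_n$. By (4), $p_\omega\Vdash\dot b\upharpoonright\alpha=c\in T\cap\kappa^\alpha=f_{p_\omega}[D_{p_\omega}]$. So $c=f_{p_\omega}(i)$ for some $i\in D_{p_n}$ and some $n$. But then $p_\omega\Vdash\dot b_i\upharpoonright\gamma_n=c\upharpoonright\gamma_n=c_n=\dot b\upharpoonright\gamma_n$, contradicting the choice of $p_{n+1}$. $\square$

## 6. Shifting the index tree off itself

In the example of Section 3 we moved one index outside the support. Here we need many automorphisms of $I$ that fix a given set $E$ of size $\kappa$ and move everything else so that a set is rarely sent onto itself.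

**Lemma 12.** Let $E\subseteq I$ be downward closed, $|E|\le\kappa$. There is a group $K$ of size $\kappa^+$ acting on $I$ by automorphisms of $(I,\subsetneq)$ fixing $E$ pointwise and mapping $I\setminus E$ to itself, such that for all $F,F'\subseteq I$,
$$|\{k\in K:kF\cap F'\not\subseteq E\}|\le|F|\cdot|F'|.$$

**Example.** If $E=\emptyset$, then $k$ shifts the first coordinate of each sequence and nothing else. If $E=\{\langle0\rangle\}$, then $k$ shifts the first coordinate of sequences not starting with $0$, within $\kappa^+\setminus\{0\}$, and the *second* coordinate of sequences that start with $0$ and have length at least 2. In general $k$ shifts the one coordinate at which a sequence leaves $E$.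

**Proof.** Let $K$ be an abelian group of size $\kappa^+$, written additively.

*Definition of the action.* For $u\in(\kappa^+)^{<\lambda}$ with $|u|+1<\lambda$ let $H_u=\{\eta<\kappa^+:u^\frown\eta\notin E\}$. Since $|E|\le\kappa$, $|H_u|=\kappa^+$; fix a bijection $e_u:K\to H_u$. Put $ks=s$ for $s\in E$. If $s\notin E$, let $\beta$, the *exit point* of $s$, be least with $s\upharpoonright(\beta+1)\notin E$; put $u=s\upharpoonright\beta$; and let $ks$ be $s$ with the coordinate $s(\beta)\in H_u$ replaced by $e_u(k+e_u^{-1}(s(\beta)))$.

*It is a group action.* Let $s\notin E$ with exit point $\beta$. The new coordinate lies in $H_u$, so $ks\upharpoonright(\beta+1)\notin E$, and $ks\notin E$ as $E$ is downward closed. For $\gamma<\beta$, $ks\upharpoonright(\gamma+1)=s\upharpoonright(\gamma+1)\in E$. So $ks$ has the same exit point and the same $u$. Hence $k(k's)=(k+k')s$ and $0s=s$, and each $k$ is a bijection with inverse $-k$, preserving $E$ and $I\setminus E$.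

*Order is preserved.* Let $s\subsetneq t$. If $t\in E$, then $s\in E$ and neither moves. If $s\in E$ and $t\notin E$, then all $t\upharpoonright(\gamma+1)$ with $\gamma+1\le|s|$ lie in $E$, so the exit point of $t$ is $\ge|s|$, and $s\subsetneq kt$. If $s\notin E$, then $t\notin E$, both have the same exit point and the same $u$, and they undergo the same change. The same holds for $-k$, so $k$ is an automorphism.

*Counting.* If $kF\cap F'\not\subseteq E$, there are $s\in F\setminus E$ and $s'\in F'\setminus E$ with $ks=s'$. For given $s,s'$ at most one $k$ does this, since $s'(\beta)=e_u(k+e_u^{-1}(s(\beta)))$ determines $k$. $\square$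

Let $\mathcal G=\mathrm{Aut}(I,\subsetneq)$ act on $\mathbb P$ by $\pi p=(\alpha_p,\pi[D_p],f_p\circ\pi^{-1},A_p)$, $\pi1=1$. Since $\pi$ preserves $\subsetneq$ in both directions, $\pi p$ is a condition (the third clause for $\pi i,\pi j$ is that for $i,j$), and these maps are automorphisms of $\mathbb P$. With $T_{\pi p}=T_p$, $A_{\pi p}=A_p$ and $f_{\pi p}(\pi i)=f_p(i)$, the canonical names satisfy
$$\pi\dot T=\dot T,\qquad\pi\dot A=\dot A,\qquad\pi\dot b_i=\dot b_{\pi i}.\tag{5}$$

We identify $k\in K$ with the automorphism it induces.

**Lemma 13.** Let $E$ and $K$ be as in Lemma 12 and $p\ne1$. Fewer than $\kappa$ elements $k\in K$ fail to satisfy $kD_p\cap D_p\subseteq E$. If $kD_p\cap D_p\subseteq E$, then $p$ and $kp$ are compatible.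

**Proof.** The first part is Lemma 12 with $F=F'=D_p$. For the second, $p$ and $kp$ have the same $\alpha$, the same $A$ and the same range of $f$. If $i\in D_p\cap kD_p\subseteq E$, then $k^{-1}i=i$, so $f_{kp}(i)=f_p(k^{-1}i)=f_p(i)$. Apply Lemma 8. $\square$

## 7. Supports without $\lambda$-chains

Which sets $E$ may support a class of our model? A class coding a $\lambda$-chain of branches will need a $\lambda$-chain in its support, so we forbid exactly that, and otherwise allow size up to $\kappa$. Section 9 will show that size $\kappa$ cannot be avoided.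

**Definition ($\mathcal E$).** Let $\mathcal E$ be the set (in $V$) of all downward closed $E\subseteq I$ with $|E|\le\kappa$ such that $1\Vdash$ "$\check E$ contains no $\lambda$-chain".

If $\lambda<\kappa$, no new $\lambda$-sequences of elements of $V$ are added, so the last clause just says that $E$ contains no $\lambda$-chain in $V$. Examples: $\{\langle\eta\rangle:\eta<\kappa\}\in\mathcal E$, because no two of its elements are comparable. Also $\{t\in I:t\subseteq s\}\in\mathcal E$ for each $s\in I$, since it has size $<\lambda$. The set $\{0^{\beta+1}:\beta+1<\lambda\}$ is not in $\mathcal E$, although it is the union of the $\lambda$ sets $\{t\in I:t\subseteq0^{\beta+1}\}\in\mathcal E$. So $\mathcal E$ is not closed under all unions of size $\lambda$. It is closed under two kinds of union.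

**Lemma 14.** (a) $\mathcal E$ is closed under unions of fewer than $\lambda$ members (given by a sequence in $V$), and $\pi E\in\mathcal E$ for $E\in\mathcal E$, $\pi\in\mathcal G$.

(b) If $E_0\in\mathcal E$, $E_j\in\mathcal E$ ($j\in J$), $|J|\le\kappa$, and $E_j\cap E_{j'}\subseteq E_0$ for $j\ne j'$, then $E^*=E_0\cup\bigcup_{j\in J}E_j\in\mathcal E$.

**Proof.** The unions are downward closed and have size $\le\kappa$. It remains to exclude $\lambda$-chains in generic extensions.

(a) In any generic extension $\lambda$ is regular. If a union of $\nu<\lambda$ sets contained a $\lambda$-chain, one of the sets would contain $\lambda$ many of its elements, and these form a $\lambda$-chain. For $\pi E$: if $C\subseteq\pi E$ is a $\lambda$-chain, then so is $\pi^{-1}[C]\subseteq E$.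

(b) Let $C\subseteq E^*$ be a $\lambda$-chain in some generic extension. Since $E_0\in\mathcal E$, there is $s\in C\setminus E_0$, say $s\in E_j$. Let $s\subsetneq s'\in C$. Then $s'\notin E_0$ by downward closure of $E_0$, so $s'\in E_{j'}$ for some $j'$. By downward closure $s\in E_{j'}$, so $s\in(E_j\cap E_{j'})\setminus E_0$, and hence $j'=j$. Thus the tail of $C$ from $s$ on is a $\lambda$-chain in $E_j$, a contradiction. $\square$

For $E\in\mathcal E$ let $\mathrm{fix}(E)=\{\pi\in\mathcal G:\pi\upharpoonright E=\mathrm{id}\}$. Then $\mathrm{fix}(E)\cap\mathrm{fix}(E')=\mathrm{fix}(E\cup E')$ and $\pi\,\mathrm{fix}(E)\pi^{-1}=\mathrm{fix}(\pi E)$, so by Lemma 14(a) the groups $\mathrm{fix}(E)$ are a base of a normal filter $\mathcal F$. Say that $E$ *supports* $\dot x$ if $\pi\dot x=\dot x$ for all $\pi\in\mathrm{fix}(E)$. Larger sets in $\mathcal E$ then also support $\dot x$, and $\pi E$ supports $\pi\dot x$ because of the conjugation formula. Let HS and $N$ be as in Section 3 for $(\mathbb P,\mathcal G,\mathcal F)$.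

By (5), $T,A\in N$ with support $\emptyset$, and each $b_s\in N$ with support $\{t\in I:t\subseteq s\}$. If $E\in\mathcal E$ supports each of the names $\dot x_j\in\mathrm{HS}$ ($j\in J$), given by a sequence in $V$, then $E$ supports the canonical name $\{(\mathrm{op}(\check j,\dot x_j),1):j\in J\}$ of $\langle(\dot x_j)_G:j\in J\rangle$, where $\mathrm{op}$ is the canonical name of an ordered pair; so this sequence is in $N$.

**Lemma 15.** If $\nu<\lambda$, every $\nu$-sequence in $V[G]$ of elements of $N$ is in $N$.

**Proof.** In $V[G]$ choose names $\dot z_\eta\in\mathrm{HS}$ for the entries and supports $E_\eta\in\mathcal E$ of $\dot z_\eta$ ($\eta<\nu$). As $\nu<\kappa$ and these are elements of $V$, $\langle(\dot z_\eta,E_\eta):\eta<\nu\rangle\in V$. By Lemma 14(a), $\bigcup_\eta E_\eta\in\mathcal E$, and it supports the canonical name of the sequence. $\square$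

**Lemma 16.** Let $\dot Z\in\mathrm{HS}$ have support $E\in\mathcal E$, let $Z=\dot Z_G$, and suppose $Z_\xi=b_s$ for some $\xi<\kappa$ and $s\in I$. Then $s\in E$.

**Proof.** Suppose $s\notin E$. Choose $p\in G$ with $s\in D_p$ and $p\Vdash_{\mathrm{HS}}\dot Z_\xi=\dot b_s$. Let $K$ be as in Lemma 12 for $E$. By Lemma 13 there are $k\in K$ with $kD_p\cap D_p\subseteq E$ and $r\le p,kp$. Since $k\in\mathrm{fix}(E)$, $k\dot Z=\dot Z$, so by (1) and (5) $kp\Vdash_{\mathrm{HS}}\dot Z_\xi=\dot b_{ks}$. Hence $r\Vdash\dot b_s=\dot b_{ks}$. But $ks\in kD_p\setminus E$, so $ks\notin D_p$, and $ks\ne s$. This contradicts $1\Vdash\dot b_s\ne\dot b_{ks}$. $\square$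

Let $M=(V_\kappa,\in,\mathcal C)$ with $\mathcal C=P(V_\kappa)^N$; note $V_\kappa^N=V_\kappa$ and $M\in N$.

## 8. KM, short dependent choices, and the failure at $\lambda$

**Proposition 17.** $M\models\mathrm{KM}$.

**Proof.** $V_\kappa\models\mathrm{ZFC}$, and extensionality is clear. Comprehension holds by Separation in $N$, as $M\in N$. A well-order of $V_\kappa$ in $V$ is in $\mathcal C$. If $F\in\mathcal C$ is a function and $a\in V_\kappa$, then $F\upharpoonright a$ is coded by a sequence of length $<\kappa$ of elements of $V$, so $F\upharpoonright a\in V$ by Lemma 6. It is a subset of $V_\kappa$ of size $<\kappa$, hence in $V_\kappa$ by inaccessibility of $\kappa$. $\square$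

**Proposition 18.** $M\models\mathrm{DC}_\nu$ for all $\nu<\lambda$. In particular, for $\lambda=\omega_1$, $M\models\mathrm{DC}_\omega$.

**Proof.** Suppose $M\models\forall X\exists Y\varphi(X,Y,C)$. In $V[G]\models\mathrm{AC}$ recursively choose $Z_\xi\in\mathcal C$ ($\xi<\nu$) with $M\models\varphi(\bigcup_{\eta<\xi}\{\eta\}\times Z_\eta,\,Z_\xi,\,C)$. At each stage the class on the left is in $\mathcal C$ by Lemma 15, so the choice is possible. By Lemma 15 again, $Z=\bigcup_{\xi<\nu}\{\xi\}\times Z_\xi\in\mathcal C$. $\square$

**Proposition 19.** $\mathrm{DC}_\lambda$ fails in $M$ for a formula without class quantifiers.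

**Proof.** Use a class parameter coding $(T,A)$, and $\lambda$. Let $\varphi(X,Y)$ say:

> *if* there is an ordinal $\xi<\lambda$ (any ordinal $\xi$, if $\lambda=\kappa$) with $X\subseteq\xi\times V$ such that all $X_\eta$ ($\eta<\xi$) are cofinal branches of $T$ and $X_\eta\lhd X_{\eta'}$ for $\eta<\eta'<\xi$, *then* $Y$ is a cofinal branch of $T$ and $X_\eta\lhd Y$ for all $\eta<\xi$.

Being a cofinal branch and $\lhd$ only quantify over ordinals and nodes, so there are no class quantifiers. Branches are nonempty, so $\xi$ is determined by $X$.

*Totality: every short increasing sequence of branches can be continued.* Let $X\in\mathcal C$ satisfy the hypothesis with $\xi<\lambda$; otherwise any $Y$ works. By Lemmas 11 and 10, $X_\eta=b_{s_\eta}$ with $\langle s_\eta:\eta<\xi\rangle$ strictly $\subsetneq$-increasing. As $\xi<\kappa$, this sequence is in $V$. So $s=\bigcup_{\eta<\xi}s_\eta$ has length $<\lambda$ by regularity of $\lambda$, and $s^\frown0\in I$ strictly extends every $s_\eta$. Thus $Y=b_{s^\frown0}\in\mathcal C$ works.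

*No solution: a solution would have a $\lambda$-chain in its support.* Suppose $Z\in\mathcal C$, $Z\subseteq\lambda\times V$, satisfies $\varphi(Z\upharpoonright\xi,Z_\xi)$ for all $\xi<\lambda$. By induction on $\xi$ all $Z_\xi$ are cofinal branches, $\lhd$-increasing. By Lemmas 11 and 10, $Z_\xi=b_{s_\xi}$, where $\{s_\xi:\xi<\lambda\}$ is a $\lambda$-chain in $V[G]$. Let $E\in\mathcal E$ support a name $\dot Z\in\mathrm{HS}$ for $Z$. By Lemma 16 every $s_\xi$ is in $E$, so $E$ contains a $\lambda$-chain in $V[G]$, contrary to $E\in\mathcal E$. $\square$

Only CC is left.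

## 9. Two ways to lose the Choice Scheme

**Supports of size $<\kappa$.** The cautious choice would have been to allow only $\mathcal E_0=\{E\in\mathcal E:|E|<\kappa\}$. This family is also closed under unions of fewer than $\lambda$ members and under $\mathcal G$, so it gives a symmetric model $N_0$, and nothing in Section 8 would change. But CC fails in $M_0=(V_\kappa,\in,P(V_\kappa)^{N_0})$.

For each $\xi<\kappa$ the set $\{\langle\eta\rangle:\eta<\xi\}\in\mathcal E_0$ supports the canonical name of $\langle b_{\langle\eta\rangle}:\eta<\xi\rangle$. So in $M_0$, for every set $x$ there is a class $X$ such that, if $x$ is an ordinal, the $X_\eta$ ($\eta<x$) are pairwise distinct cofinal branches of $T$. Suppose a class $Y$ uniformized this. In $N_0$, fix a well-order of the pairs $(\xi,\eta)$ with $\eta<\xi<\kappa$, and define recursively, for $\zeta<\kappa$, $Z_\zeta=(Y_\xi)_\eta$ for the least pair $(\xi,\eta)$ such that $(Y_\xi)_\eta$ differs from all $Z_{\zeta'}$, $\zeta'<\zeta$. Such a pair exists: if $\xi<\kappa$ is a cardinal larger than $|\zeta|$, the $\xi$ distinct branches in $Y_\xi$ cannot all be among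 the $Z_{\zeta'}$, $\zeta'<\zeta$. By Lemma 11, $Z_\zeta=b_{s_\zeta}$ with distinct $s_\zeta$. Let $E\in\mathcal E_0$ support a name for $Z$. The proof of Lemma 16 works for $N_0$ without change, so all $\kappa$ indices $s_\zeta$ lie in $E$, contradicting $|E|<\kappa$. So supports of size $\kappa$ are forced on us.

**The union of the supports.** Return to $N$. To prove CC, one would choose for each $x\in V_\kappa$ a name $\dot X_x$ of a witness with support $E_x$, and support the whole family by $\bigcup_xE_x$. This stops at two points. First, the choice is made in $V[G]$ and has length $\kappa$, and closure under $<\kappa$-sequences does not put it into $V$. Second, $\bigcup_xE_x$ may contain a $\lambda$-chain. For instance, let $\varphi(x,X)$ be "$X$ is a cofinal branch of $T$", and choose the witness $b_{0^{\xi+1}}$ for $x=\xi<\lambda$ (and $b_{\langle0\rangle}$ for other $x$). Each single witness is in $N$, but this family is not: by Lemma 16 its support would contain all $0^{\xi+1}$, a $\lambda$-chain.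

The second problem was caused by an unlucky choice of witnesses. Apply to the $\xi$-th witness an automorphism $k_\xi$, from Lemma 12 with $E=\emptyset$, with distinct $k_\xi$. Then $k_\xi0^{\xi+1}$ is $0^{\xi+1}$ with its first coordinate changed to a value depending on $\xi$. The moved supports are now disjoint, and their union contains no long chain. In general, $\varphi$ has a parameter $C$ with a support $E_0$, and we may only move by automorphisms in $\mathrm{fix}(E_0)$. Lemma 12 can still make the moved supports pairwise disjoint *outside $E_0$*, and that is exactly the hypothesis of Lemma 14(b).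

The first problem is met by working in $V$ with maximal antichains, which have size $\le\kappa$ by Lemma 9. But now moving has a price: if $q$ forces that $\dot X$ is a witness, then it is $kq$ that forces this for $k\dot X$, and $q\in G$ does not give $kq\in G$. We pay by making $\kappa$ moved copies of each witness. Genericity then puts one of the moved conditions into $G$.

## 10. The Choice Scheme holds in $M$

**Proposition 20.** $M\models\mathrm{CC}$.

**Proof.** Suppose $M\models\forall x\exists X\varphi(x,X,C)$, and let $E_0\in\mathcal E$ support a name $\dot C\in\mathrm{HS}$ for $C$. For $\dot X\in\mathrm{HS}$ let $\Phi(x,\dot X)$ be the statement about $N$: "$\dot X,\dot C\subseteq V_\kappa$ and $M\models\varphi(x,\dot X,\dot C)$". Let $K$ be as in Lemma 12 for $E_0$; so $K\subseteq\mathrm{fix}(E_0)$. Steps 1 and 2 take place in $V$, apart from the evaluation of $S$.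

**Step 1: collect $\kappa$ many potential witnesses in $V$.** For $x\in V_\kappa$ let $\Delta_x$ be the set of $q\in\mathbb P$ such that either

(i) $q\Vdash_{\mathrm{HS}}$ "there is no $X$ with $\Phi(x,X)$", or

(ii) for some $\dot X\in\mathrm{HS}$, $q\Vdash_{\mathrm{HS}}\Phi(x,\dot X)$.

$\Delta_x$ is dense: if $p$ is not of type (i), then for some generic $G'\ni p$ there is $\dot X\in\mathrm{HS}$ such that $\Phi(x,\dot X_{G'})$ holds in the corresponding symmetric model. Some $q\in G'$, which we may take $\le p$, forces this, so $q$ is of type (ii). Choose $W_x\subseteq\Delta_x$ maximal among the antichains contained in $\Delta_x$. By density of $\Delta_x$ it is a maximal antichain of $\mathbb P$, and $|W_x|\le\kappa$ by Lemma 9. For $q\in W_x$ of type (ii) choose a witness $\dot X_{x,q}\in\mathrm{HS}$ with support $E_{x,q}\in\mathcal E$; otherwise put $\dot X_{x,q}=\check\emptyset$, $E_{x,q}=\emptyset$.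

**Step 2: move $\kappa$ copies of each witness apart, so that one support carries all of them.** Let $J=\{(x,q,\zeta):x\in V_\kappa,\ q\in W_x,\ \zeta<\kappa\}$, so $|J|=\kappa$; for $j=(x,q,\zeta)$ write $E_j=E_{x,q}$. Enumerating $J$ in type $\kappa$, choose recursively *distinct* $k_j\in K$ with
$$k_jE_j\cap k_{j'}E_{j'}\subseteq E_0\quad\text{for all earlier }j'.$$
This is possible: for each of the fewer than $\kappa$ earlier $j'$, Lemma 12 with $F=E_j$, $F'=k_{j'}E_{j'}$ excludes at most $\kappa\cdot\kappa=\kappa$ elements, and distinctness excludes fewer than $\kappa$ more, while $|K|=\kappa^+$. By Lemma 14(b), $E^*=E_0\cup\bigcup_jk_jE_j\in\mathcal E$. For $j=(x,q,\zeta)$ the set $k_jE_j$, hence also $E^*$, supports $k_j\dot X_{x,q}$. So $E^*$ supports the canonical name of the function $S$ on $J$ with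
$$S(x,q,\zeta)=(k_{(x,q,\zeta)}\dot X_{x,q})_G,$$
and $S\in N$.

**Step 3: for every $x\in V_\kappa$ there are $q\in W_x$, $\zeta<\kappa$ with $k_{(x,q,\zeta)}q\in G$.** We show that the set of conditions below some $k_{(x,q,\zeta)}q$ is dense; this set is in $V$, so $G$ meets it. Let $r\in\mathbb P$. Pick $q\in W_x$ compatible with $r$, and $r'\le q,r$ with $r'\ne1$. By Lemma 13, fewer than $\kappa$ many $k\in K$ satisfy $kD_{r'}\cap D_{r'}\not\subseteq E_0$. The $k_{(x,q,\zeta)}$, $\zeta<\kappa$, are distinct, so for some $\zeta$, $k=k_{(x,q,\zeta)}$ satisfies $kD_{r'}\cap D_{r'}\subseteq E_0$. By Lemma 13 there is $r''\le r',kr'$. Then $r''\le r$, and $r''\le kr'\le kq$.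

**Step 4: the moved copy is a witness.** Given $x$, take $q,\zeta$ as in Step 3 and $k=k_{(x,q,\zeta)}\in\mathrm{fix}(E_0)$, so $k\dot C=\dot C$. If $q$ were of type (i), then by (1) $kq\in G$ would force that no $X$ satisfies $\Phi(x,X)$, contrary to $M\models\exists X\varphi(x,X,C)$. So $q$ is of type (ii), and by (1) $kq\in G$ forces $\Phi(x,k\dot X_{x,q})$. That is, $S(x,q,\zeta)\in\mathcal C$ and $M\models\varphi(x,S(x,q,\zeta),C)$.

**Step 5: select inside $N$.** In $N$, fix a well-order of $J$ from $V$, and let $Y_x=S(j)$ for the least $j\in J$ with first coordinate $x$ such that $S(j)\in\mathcal C$ and $M\models\varphi(x,S(j),C)$; by Step 4 there is one. This is definable in $N$ from $S$, $J$, the well-order, $M$ and $C$, so $Y=\bigcup_x\{x\}\times Y_x\in\mathcal C$ is as required. $\square$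

Propositions 17, 18, 19 and 20 prove Theorem 3, and with it the Consequence in Section 2: ZFC with an inaccessible cardinal proves $\mathrm{Con}(\mathrm{KM}+\mathrm{CC}+\mathrm{DC}_\omega+\neg\mathrm{DC}_{\omega_1})$.

## 11. The possible lengths of dependent choice over $V_\kappa$

**Proof of Corollary 5.** Consider a KM-model with sets $V_\kappa$, $\kappa$ inaccessible. By Theorem 4(a) the set of $\alpha\le\kappa$ for which $\mathrm{DC}_\alpha$ holds is an initial segment of $[0,\kappa]$. If it is proper, the least failing $\lambda\le\kappa$ exists, as the ordinals of $V_\kappa$ are well-founded, and the set is $[0,\lambda)$. If $\lambda<\kappa$, then $\lambda$ is an infinite regular cardinal by Theorem 4(b). If $\lambda=\kappa$, this holds because $\kappa$ is inaccessible.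

Conversely, let $\lambda\le\kappa$ be infinite and regular. The model $M$ of Theorem 3 has sets $V_\kappa$ and satisfies $\mathrm{KM}+\mathrm{CC}$. In it $\mathrm{DC}_\nu$ holds for $\nu<\lambda$, and $\mathrm{DC}_\lambda$ fails for a first-order formula. By Theorem 4(a) its set is exactly $[0,\lambda)$. The case $[0,\kappa]$ occurs for $(V_\kappa,\in,P(V_\kappa))$ in a ZFC universe: KM holds there, and CC and all $\mathrm{DC}_\alpha$, $\alpha\le\kappa$, follow from AC, as in Section 3.

Finally, if $\mathrm{DC}_\omega$ holds, the set is not $[0,\omega)$. An infinite regular $\lambda\neq\omega$ is at least $\omega_1$. So $\mathrm{DC}_\alpha$ holds for all $\alpha<\omega_1$. $\square$
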